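# A stable cellular automaton whose limit set is not weakly conjugate to any subshift of finite type

## 1. Differences of absolute values: an automaton computed by hand

Take the alphabet $\{-1,0,1\}$, written $-,0,+$, and the map
$$f_0(x)_i=|x_{i+1}|-|x_i| .$$
Apply it to a piece of a configuration:
$$\begin{array}{ll} x: & 0\;+\;+\;0\;-\;0\;0\;+\;-\\ |x|: & 0\;\,1\;\,1\;\,0\;\,1\;\,0\;\,0\;\,1\;\,1\\ f_0(x): & +\;0\;-\;+\;-\;0\;+\;0\\ f_0^2(x): & -\;+\;0\;0\;-\;+\;-\end{array}$$
After one step the nonzero symbols alternate in sign. This always happens: if $f_0(x)_i=+$, then $|x_{i+1}|=1$; while the output is $0$ the value of $|x|$ stays $1$; so the next nonzero output is $-$. The same argument works with the signs exchanged. Let $\mathbf X_0$ be the set of all bi-infinite sequences over $\{-,0,+\}$ in which the nonzero symbols alternate. We have shown $f_0(\{-,0,+\}^{\mathbb Z})\subseteq \mathbf X_0$.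

Conversely, $f_0(\mathbf X_0)=\mathbf X_0$. Let $y\in\mathbf X_0$. There is $z\in\{0,1\}^{\mathbb Z}$ with $z_{i+1}-z_i=y_i$: if $y=0^\infty$ take $z=0^\infty$; otherwise let $z$ jump up at each $+$ and down at each $-$, which is consistent because the signs alternate. Now put alternating signs on the ones of $z$. This gives $x\in \mathbf X_0$ with $|x|=z$, hence $f_0(x)=y$. So
$$f_0(\{-,0,+\}^{\mathbb Z})=\mathbf X_0=f_0(\mathbf X_0):$$
the images stop shrinking after one step.

The set $\mathbf X_0$ cannot be described by finitely many forbidden words. For every $m$, the point $\cdots 0\,0+0^m+0\,0\cdots$ is not in $\mathbf X_0$, yet each of its factors of length at most $m+1$ contains at most one $+$ and so occurs in $\mathbf X_0$. But something very simple sits behind $\mathbf X_0$. The automaton factors as $f_0=\pi_0\circ|\cdot|$ with $\pi_0(z)_i=z_{i+1}-z_i$, and the argument above shows that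
$$|\cdot|:\mathbf X_0\to\{0,1\}^{\mathbb Z},\qquad \pi_0:\{0,1\}^{\mathbb Z}\to\mathbf X_0$$
are both onto. The complicated set $\mathbf X_0$ and the full $2$-shift map onto each other.

Must this be so for every automaton whose images stop shrinking? Is there always a system given by finitely many forbidden words that maps onto the limit set and is also an image of it?

## 2. Stable limit sets and weak conjugacy

Let $\Sigma$ be a finite alphabet and $\Sigma^{\mathbb Z}$ the fullshift with the shift $\sigma(x)_i=x_{i-1}$. A **cellular automaton** (CA) is a map $f:\Sigma^{\mathbb Z}\to\Sigma^{\mathbb Z}$ of the form $f(x)_i=F(x_{i-r},\dots,x_{i+r})$, with radius $r\ge0$ and a block map $F$. By Hedlund's theorem these are exactly the continuous maps that commute with $\sigma$. A **subshift** is a closed $\sigma$-invariant set $\mathbf X\subseteq\Sigma^{\mathbb Z}$; equivalently, it is given by some set of forbidden words. It is a subshift of **finite type** (SFT) if finitely many forbidden words suffice. $L(\mathbf X)$ is the set of finite words that occur in points of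 $\mathbf X$. A **factor map** between subshifts is a continuous, surjective, shift-commuting map; $\mathbf X$ is a factor of a fullshift if it is the image of some fullshift under a factor map.

The **limit set** of $f$ is $\Omega_f=\bigcap_{n\in\mathbb N}f^n(\Sigma^{\mathbb Z})$, a subshift. The CA is **stable** (Maass '95) if $\Omega_f=f^N(\Sigma^{\mathbb Z})$ for some $N$. We say that $\mathbf X$ is the limit set of a stable CA if $\mathbf X=\Omega_f$ for a stable CA $f$ on some $\Sigma^{\mathbb Z}\supseteq\mathbf X$.

*Example.* $f_0$ is stable with $N=1$ and $\Omega_{f_0}=\mathbf X_0$. An unstable CA is $g(x)_i=x_ix_{i+1}$ on $\{0,1\}$. Here $g^n(x)_i=x_i\cdots x_{i+n}$, so ${}^\infty1\,0^{n+1}\,1^\infty=g^n({}^\infty 1\,0\,1^\infty)$. On the other hand, if $g^{n+1}(x)$ has a $1$ at $i$ and at $i+n+2$, then $x=1$ on $[i,i+n+1]$ and on $[i+n+2,i+2n+3]$, and $g^{n+1}(x)=1$ at all places in between. So the point ${}^\infty1\,0^{n+1}\,1^\infty$ lies in the image of $g^n$ and not in that of $g^{n+1}$.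

**Definition.** $\mathbf X$ is **weakly conjugate** to an SFT $\mathbf S$ if there are factor maps $\varphi:\mathbf X\to\mathbf S$ and $\pi:\mathbf S\to\mathbf X$. More generally we call two subshifts weakly conjugate if there are factor maps in both directions.

*Example.* $\mathbf X_0$ is weakly conjugate to $\{0,1\}^{\mathbb Z}$ via $|\cdot|$ and $\pi_0$.

Two facts are known. If $f$ is stable, then $\Omega_f=f^N(\Sigma^{\mathbb Z})$ is a factor of a fullshift. And, from Boyle '84: if $\mathbf X$ is a factor of a fullshift and is weakly conjugate to an SFT, then $\mathbf X$ is the limit set of a stable CA. The Ballier–Guillon–Kari conjecture (2011), taken from "Characterizing some limit sets of Cellular Automata", says that this is a characterization: $\mathbf X$ is the limit set of a stable CA if and only if it is a factor of a fullshift and weakly conjugate to an SFT. Since "if" is known, the content is whether every limit set of a stable CA is weakly conjugate to an SFT. The answer is no.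

**Theorem A.** There is a stable CA whose limit set is mixing and not weakly conjugate to any SFT.

The CA will have $9$ letters, radius $2$, and $f(\Sigma^{\mathbb Z})=f^2(\Sigma^{\mathbb Z})=\Omega_f$. So the conjecture is false: its "only if" direction fails.

## 3. Intermediate SFTs have too much entropy, and periodic points are not preserved

Suppose first that we want to prove the conjecture. Let $f$ be stable, $\Omega=\Omega_f=f^N(\Sigma^{\mathbb Z})$. Then $f(\Omega)=f^{N+1}(\Sigma^{\mathbb Z})$ lies inside $f^N(\Sigma^{\mathbb Z})=\Omega$ and contains $\Omega_f$, so $f(\Omega)=\Omega$. Hence for *every* SFT $\mathbf S$ with $\Omega\subseteq\mathbf S\subseteq\Sigma^{\mathbb Z}$ the map $f^N$ sends $\mathbf S$ onto $\Omega$. One of the two required maps comes for free.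

The other map stops us. Factor maps do not increase topological entropy $h$, so a factor map $\Omega\to\mathbf S$ needs $h(\mathbf S)\le h(\Omega)$. But a proper subshift of an irreducible SFT has strictly smaller entropy. So an irreducible SFT that properly contains $\Omega$ is never a factor of $\Omega$. For instance, let $\mathbf S_1\supset\mathbf X_0$ be given by forbidding only $++$ and $--$. Its transition matrix is $\begin{pmatrix}1&1&1\\1&0&1\\1&1&0\end{pmatrix}$ (order $0,+,-$). A positive eigenvector $(x,y,y)$ satisfies $\theta x=x+2y$ and $\theta y=x+y$, so $(\theta-1)^2=2$ and $h(\mathbf S_1)=\log(1+\sqrt2)$. On the other side $h(\mathbf X_0)=\log 2$, because $\mathbf X_0$ and the full $2$-shift are factors of each other. In general, weak conjugacy forces $h(\mathbf S)=h(\mathbf X)$ exactly.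

Suppose instead that we want to disprove the conjecture. The usual obstructions count periodic points. But $\mathbf X_0$ has one fixed point of $\sigma$, namely $0^\infty$, and its partner $\{0,1\}^{\mathbb Z}$ has two. Periodic point counts are not invariant under weak conjugacy.

The first failure points the way out. Since the entropies must be equal, factor maps in both directions have to carry *measures of maximal entropy* to each other. We shall extract from the masses of cylinders a finite-dimensional operator whose nonzero spectrum cannot change. For an SFT its trace counts fixed points and so is nonnegative. Then we build a stable limit set for which the trace is $-7$.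

## 4. Graphs, entropy and measures: the facts used

A subshift is **irreducible** if for all $w,w'\in L(\mathbf X)$ some $wvw'\in L(\mathbf X)$, and **mixing** if $v$ can be chosen of any sufficiently large length (depending on $w,w'$). A factor of an irreducible subshift is irreducible.

For a finite directed graph with adjacency matrix $A$, the **edge shift** $\mathbf X_A$ is the set of bi-infinite paths. An irreducible SFT is conjugate to $\mathbf X_A$ for an irreducible nonnegative integer matrix $A$, and $\operatorname{tr}A^n$ is the number of points of $\mathbf X_A$ fixed by $\sigma^n$. A **sofic shift** is the set of label sequences of bi-infinite paths in a finite labelled graph $G$; $G$ **presents** it. $G$ is **right-resolving** if the edges leaving any one vertex have distinct labels. Every irreducible sofic shift has an irreducible (strongly connected) right-resolving presentation. For $\mathbf X_0$: two vertices $P,Q$, a loop labelled $0$ at each, an edge $P\to Q$ labelled $+$ and an edge $Q\to P$ labelled $-$.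

If $A$ is irreducible with Perron value $\lambda$, it has positive left and right eigenvectors $l,r$ for $\lambda$, which we normalize by $lr=1$. For $G$ irreducible with adjacency matrix $A_G$, $h(\mathbf X_G)=\log\lambda$, and if $G$ is right-resolving and presents $\mathbf Y$, then $h(\mathbf Y)=h(\mathbf X_G)$ (Lind–Marcus, *An Introduction to Symbolic Dynamics and Coding*, Prop. 4.1.13).

For a shift-invariant probability measure $\mu$ on $\mathbf Y$, $h(\mu)\le h(\mathbf Y)$, and on a subshift equality is attained. Such a $\mu$ is a **measure of maximal entropy** (MME). If $\pi:\mathbf Y\to\mathbf Z$ is a factor map, then every invariant measure $\nu$ on $\mathbf Z$ is $\pi_*\tilde\nu$ for an invariant $\tilde\nu$ on $\mathbf Y$ (lift $\nu$ to any probability measure by Hahn–Banach, average over shifts, take a limit), and $h(\tilde\nu)\ge h(\nu)$. Parry's theorem: for irreducible $A$ the edge shift has a unique MME, and it gives a path of length $n$ from $I$ to $J$ the mass $l_Ir_J\lambda^{-n}$.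

Finally, continuous shift-commuting maps between subshifts are sliding block codes, and for a complex matrix $T$ the numbers $\operatorname{tr}T^n$ ($n\ge1$) determine the nonzero eigenvalues with multiplicity, because $\exp\bigl(-\sum_n\operatorname{tr}(T^n)z^n/n\bigr)=\det(1-zT)$.

## 5. Future functions of a weighted language

**Definition.** Let $A$ be a finite alphabet and $p:A^*\to\mathbb C$. For $u\in A^*$ put $p_u(v)=p(uv)$, the *future function* of $u$, and
$$V(p)=\operatorname{span}\{p_u:u\in A^*\}\subseteq\mathbb C^{A^*}.$$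
Letters act on functions by $(g\cdot a)(v)=g(av)$. Since $p_u\cdot a=p_{ua}$, they act on $V(p)$. If $\dim V(p)<\infty$, let $M_p=\sum_{a\in A}(\,\cdot a)$ on $V(p)$.

For an invariant measure $\mu$ on a subshift of $A^{\mathbb Z}$ and a fixed $\lambda>0$ we use $p_\mu(u)=\lambda^{|u|}\mu([u])$.

*Example.* For $\mathbf X_0$, the graph of Section 4 has $\lambda=2$, $l=(\frac12,\frac12)$, $r=(1,1)^T$. The measure that comes from Parry's theorem (Lemma 3 below) has $p(0^n)=1$, $p(u)=\frac12$ if $u$ is alternating and contains a nonzero symbol, and $p(u)=0$ otherwise. One checks $p=p_++p_-$: on $0^n$ both sides are $1$; on an alternating $v$ with first nonzero symbol $+$ we get $p_+(v)=0$, $p_-(v)=\frac12=p(v)$; symmetrically for $-$; and on a non-alternating $v$ everything is $0$. Also $p_{+0}=p_+$, $p_{++}=0$, $p_{+-}=p_-$, and symmetrically. So $V(p)$ has basis $p_+,p_-$, and $M_p$ sends each of them to $p_++p_-$. Its eigenvalues are $2$ and $0$. For the full $2$-shift $p\equiv1$, $V(p)$ has dimension $1$ and $M_p=(2)$. The dimensions differ; the nonzero spectra agree.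 They agree with the fixed point count $2$ of the SFT, not with the count $1$ of $\mathbf X_0$.

**Lemma 1.** Let $W$ be finite-dimensional with operators $R_a$ ($a\in A$) acting on the right, $l\in W$, $\eta\in W^*$, and $p(a_1\cdots a_n)=\eta(lR_{a_1}\cdots R_{a_n})$. Then $\dim V(p)<\infty$, and the spectrum of $M_p$ is contained, with multiplicity, in that of $\sum_aR_a$.

*Proof.* Write $R_u=R_{a_1}\cdots R_{a_n}$ and $W_1=\operatorname{span}\{lR_u\}$, an invariant subspace. The map $W_1\to\mathbb C^{A^*}$, $x\mapsto(v\mapsto\eta(xR_v))$, sends $lR_u$ to $p_u$, so its image is $V(p)$. It sends $xR_a$ to $v\mapsto \eta(xR_{av})$, so it intertwines the actions of the letters. Hence $M_p$ is a quotient of the restriction of $\sum_aR_a$ to $W_1$, and the spectrum of a quotient of a restriction is contained in the original one. $\square$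

## 6. The nonzero spectrum under factor maps

**Lemma 2.** Let $\pi:\mathbf Y\to\mathbf Z$ be a factor map, $\mu$ an invariant measure on $\mathbf Y$, $\nu=\pi_*\mu$, and $\lambda>0$ fixed, with $\dim V(p_\mu)<\infty$. Then $\dim V(p_\nu)<\infty$, and the nonzero spectrum of $M_{p_\nu}$ is contained, with multiplicity, in that of $M_{p_\mu}$.

*Proof.* **Step 1: write $p_\nu$ in the form of Lemma 1.** Composing $\pi$ with a power of the shift does not change $\nu$, so we may assume $\pi(x)_i=\Pi(x_i,\dots,x_{i+k-1})$ with $k\ge1$. Extend $\Pi$ arbitrarily to words of $A^k$ outside $L(\mathbf Y)$; such words have mass $0$. We also write $\Pi(w)$ for the word of length $|w|-k+1$ obtained by sliding.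

Let $V=V(p_\mu)$ and $W=\bigoplus_{s\in A^{k-1}}V_s$ with each $V_s$ a copy of $V$; the index $s$ remembers the last $k-1$ letters. For $g\in V_s$ and a letter $b$ of $\mathbf Z$ let
$$gR_b=\sum_{a:\ \Pi(sa)=b}g\cdot a,\qquad\text{with } g\cdot a \text{ placed in } V_{s'},\ s'=\text{suffix of } sa \text{ of length } k-1 .$$
Let $l$ have component $(p_\mu)_s$ in $V_s$, and $\eta(\bigoplus g_s)=\lambda^{-(k-1)}\sum_sg_s(\emptyset)$. Applying $R_{b_1},\dots,R_{b_n}$ to $l$ appends letters $a_1\cdots a_n$ to $s$ in all ways compatible with $b_1\cdots b_n$. Hence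
$$\eta(lR_{b_1}\cdots R_{b_n})=\lambda^{-(k-1)}\!\!\sum_{\substack{w\in A^{n+k-1}\\ \Pi(w)=b_1\cdots b_n}}\!\!p_\mu(w)=\lambda^{n}\!\!\sum_{\Pi(w)=b_1\cdots b_n}\!\!\mu([w])=\lambda^n\nu([b_1\cdots b_n])=p_\nu(b_1\cdots b_n).$$

**Step 2: compare $T=\sum_bR_b$ with $M_{p_\mu}$ through traces.** For $g\in V_s$, $gT^n$ is the sum over all $a=a_1\cdots a_n\in A^n$ of $g\cdot a$, placed in the copy indexed by the suffix of $sa$ of length $k-1$. The trace of $T^n$ is the sum of the traces of the diagonal blocks, so
$$\operatorname{tr}T^n=\sum_{(s,a)}\operatorname{tr}_V(\,\cdot a),\qquad\text{over pairs } (s,a) \text{ such that } s \text{ is a suffix of } sa .$$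
For each $a$ with $n\ge1$ exactly one such $s$ exists. Indeed, the condition says that the last $\min(n,k-1)$ letters of $s$ are those of $a$ and that $s$ has period $n$, which means that $s$ is the suffix of length $k-1$ of $\cdots aaa$. So $\operatorname{tr}T^n=\sum_{a\in A^n}\operatorname{tr}_V(\cdot a)=\operatorname{tr}M_{p_\mu}^n$ for all $n\ge1$, and $T$ and $M_{p_\mu}$ have the same nonzero spectrum. Lemma 1 says that the spectrum of $M_{p_\nu}$ is contained in that of $T$. $\square$

**Lemma 3.** Let $\mathbf Y$ be an irreducible sofic shift, $G$ an irreducible right-resolving presentation, $\lambda=e^{h(\mathbf Y)}$ the Perron value of $A_G$, and $l,r$ the positive eigenvectors with $lr=1$. Let $\rho_G(a)$ be the $0/1$ matrix of the edges labelled $a$, extended multiplicatively to words. Then $\mathbf Y$ has a unique MME $\mu_{\mathbf Y}$, and $p_{\mu_{\mathbf Y}}(u)=l\rho_G(u)r$.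

*Proof.* Let $\nu$ be an MME of $\mathbf Y$. Lift it to an invariant measure $\tilde\nu$ on $\mathbf X_G$. Then $h(\tilde\nu)\ge h(\nu)=h(\mathbf Y)=h(\mathbf X_G)$, so $\tilde\nu$ is the Parry measure, and $\nu$ is its image. In particular $\nu$ is unique. Summing $l_Ir_J\lambda^{-n}$ over the paths labelled $u$, $|u|=n$, gives $\nu([u])=\lambda^{-n}l\rho_G(u)r$. $\square$

By Lemma 1, $V(p_{\mu_{\mathbf Y}})$ is finite-dimensional, so the following makes sense.

**Definition.** For an irreducible sofic $\mathbf Y$ let $M_{\mathbf Y}=M_p$ with $p=p_{\mu_{\mathbf Y}}$ and $\lambda=e^{h(\mathbf Y)}$. Let $\Lambda(\mathbf Y)$ be the multiset of nonzero eigenvalues of $M_{\mathbf Y}$.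

By Section 5, $\Lambda(\mathbf X_0)=\{2\}=\Lambda(\{0,1\}^{\mathbb Z})$.

**Proposition 1.** (i) If $\mathbf Y,\mathbf Y'$ are weakly conjugate irreducible sofic shifts, then $\Lambda(\mathbf Y)=\Lambda(\mathbf Y')$. (ii) If $\mathbf S$ is an irreducible SFT conjugate to the edge shift of an irreducible nonnegative integer matrix $A$, then $\Lambda(\mathbf S)$ is the nonzero spectrum of $A$.

*Proof.* (i) Factor maps in both directions give $h(\mathbf Y)=h(\mathbf Y')$, so both sides use the same $\lambda$. Let $\varphi:\mathbf Y\to\mathbf Y'$ be a factor map. Lift $\mu_{\mathbf Y'}$ to an invariant $\nu$ on $\mathbf Y$ with $\varphi_*\nu=\mu_{\mathbf Y'}$. Then $h(\nu)\ge h(\mathbf Y')=h(\mathbf Y)$, so $\nu=\mu_{\mathbf Y}$ by uniqueness, and $\varphi_*\mu_{\mathbf Y}=\mu_{\mathbf Y'}$. Lemma 2 gives $\Lambda(\mathbf Y')\subseteq\Lambda(\mathbf Y)$ with multiplicity. Symmetrically $\Lambda(\mathbf Y)\subseteq\Lambda(\mathbf Y')$. These are finite multisets, so they are equal.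

(ii) A conjugacy is a weak conjugacy, so by (i) we may take $\mathbf S=\mathbf X_A$. Label each edge by itself. An edge $e$ from $i(e)$ to $t(e)$ has as $\rho(e)$ the matrix unit at $(i(e),t(e))$, and $\sum_e\rho(e)=A$. By Lemma 3, $p(u)=l\rho(u)r$, which is the form of Lemma 1 on the space of row vectors. Every vertex is some $t(e)$, and $l\rho(e)=l_{i(e)}\mathbf e_{t(e)}$ with $l_{i(e)}>0$, so $W_1$ is the whole space. If $x\rho(v)r=0$ for all $v$, then $v=e$ gives $x_{i(e)}r_{t(e)}=0$ for all edges $e$; every vertex is some $i(e)$ and $r>0$, so $x=0$. Hence the map in the proof of Lemma 1 is an isomorphism, and $M_{\mathbf S}$ is $A$ acting on row vectors. $\square$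

So an irreducible sofic shift that is weakly conjugate to an SFT has $\operatorname{tr}M_{\mathbf Y}=\operatorname{tr}A\ge0$. We now need a stable limit set with negative trace.

## 7. Runs with a parity test: the automaton $f$

The plan is to have a marker $*$ that separates runs of letters from a set $H$ with $8$ elements, and to let a run be legal unless it fails a one-bit test. Reading one more letter of a run of unknown content multiplies the "constant" part of a future function by $8$. If the test is switched on or off by the *parity of the length*, there is also a part whose sign flips with each letter, with eigenvalue $-8$. One such part only balances the $+8$. We shall make the switch depend on the length together with a product $\iota j$, where $\iota$ is a bit in the first letter and $j$ a bit in the last letter. Then $\iota=0$ and $\iota=1$ give two independent sign-flipping parts, and the trace is $1+8-8-8$. The legal runs must in addition be exactly what a local rule produces, and this dictates the test below.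

Let $H=\mathbb F_2^3$ and $\Sigma=H\sqcup\{*\}$. Arithmetic on coordinates and in exponents of $-1$ is mod $2$. For $N\ge0$ write a word $u=u_0u_1\cdots u_{N+1}\in H^{N+2}$ as
$$u_0=(a,b,\iota),\qquad u_i=(\alpha_i,\beta_i,t_i)\ (1\le i\le N),\qquad u_{N+1}=(j,e,c),$$
and put
$$B(u)=ja+b+c+\sum_{i=1}^N\bigl(j\alpha_i+\beta_i+(N-i)t_i\bigr)\in\mathbb F_2 .$$

**Definition.** $u$ is **admissible** unless $\iota j+N=0$ (mod $2$) and $B(u)=1$. Words in $H^*$ of length at most $1$ are admissible. Let $q(u)=1$ if $u$ is admissible and $q(u)=0$ otherwise. Let $\mathbf X\subseteq\Sigma^{\mathbb Z}$ be the subshift of points in which every factor $*u*$ with $u\in H^*$ has $u$ admissible.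

*Example.* For $N=0$, $u=(a,b,\iota)(j,e,c)$ is forbidden between markers iff $\iota j=0$ and $ja+b+c=1$. Of the $64$ words, $48$ have $\iota j=0$; half of those fail, so $40$ are admissible.

**The map $\Phi$ on runs.** With $u$ as above put $\alpha_0:=a+\iota t_1$, $\beta_0:=b$, $t_{N+1}:=c$ (so $t_1=c$ if $N=0$), and let $\Phi(u)=u'$, of the same length, with
$$u'_0=u_0,\quad u'_i=(\alpha_i+\alpha_{i-1},\ \beta_i+\beta_{i-1}+t_i,\ t_i+t_{i+1})\ (1\le i\le N),\quad u'_{N+1}=(j,e,\,j\alpha_N+\beta_N).$$
For $|u|\le1$ put $\Phi(u)=u$.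

How can a local rule know about $\iota$, $j$ and the parity of $N$ together? Look at a perturbation invisible in the output. To be invisible in $t_i+t_{i+1}$ it must change all of $t_1,\dots,t_N,c$ or none. If it changes all, then $\alpha_0$ changes by $\iota$, and this change has to be copied along the $\alpha_i$; the changes of the $\beta_i$ count $i$ mod $2$; and at the right end the change of $j\alpha_N+\beta_N$ is $j\iota+N$. So one bit is lost exactly when $j\iota+N=0$.

**The CA $f$.** It fixes all symbols $*$ and applies $\Phi$ to each maximal run of $H$-letters. Explicitly, for $x_i\in H$, with superscripts for coordinates: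

- If $x_{i-1}=*$, then $f(x)_i=x_i$.
- If $x_{i-1}\in H$, let $(\hat\alpha,\hat\beta)$ be the first two coordinates of $x_{i-1}$, with $x_{i-1}^3x_i^3$ added to $\hat\alpha$ when $x_{i-2}=*$. If $x_{i+1}\in H$, then $f(x)_i=(x_i^1+\hat\alpha,\ x_i^2+\hat\beta+x_i^3,\ x_i^3+x_{i+1}^3)$. If $x_{i+1}=*$, then $f(x)_i=(x_i^1,\ x_i^2,\ x_i^1\hat\alpha+\hat\beta)$.

When $x_{i-2}=*$, the letter $x_{i-1}$ is the first of its run, and $\hat\alpha=a+\iota t_1=\alpha_0$; so on finite runs between markers the rule is $\Phi$. It makes sense on infinite runs too, and looks only at $x_{i-2},\dots,x_{i+1}$. So $f$ is a CA of radius $2$ on $9$ letters.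

*Example.* Let $u=(1,0,1)(0,1,1)(1,0,0)$, so $N=1$, $\iota=j=1$, $\iota j+N=0$. Here $B(u)=ja+b+c+j\alpha_1+\beta_1=1+0+0+0+1=0$, so $u$ is admissible. We have $\alpha_0=1+1\cdot1=0$, and $\Phi(u)=(1,0,1)(0,0,1)(1,0,1)$. The perturbation just described turns $u$ into $\tilde u=(1,0,1)(1,0,0)(1,0,1)$, for which $\alpha_0=1$, and again $\Phi(\tilde u)=(1,0,1)(0,0,1)(1,0,1)$. But $B(\tilde u)=1+0+1+1+0=1$: $\tilde u$ is not admissible. And $B(\Phi(u))=1+0+1+0+0=0$, so the common image is admissible.

## 8. $\Phi$ permutes the admissible words, and $\Omega_f=\mathbf X$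

**Lemma 4.** $\Phi(u)$ is admissible for every $u\in H^*$, and for each length $\Phi$ restricts to a bijection of the set of admissible words of that length.

*Proof.* For length at most $1$ there is nothing to do. Fix $N\ge0$ and the bits $\iota,j$, which $\Phi$ does not change. Let $U$ be the $\mathbb F_2$-space of words of length $N+2$ with these $\iota,j$, with coordinates $a,b,e,c$ and $\alpha_i,\beta_i,t_i$. On $U$, the map $\Phi:U\to U$ and the functional $B:U\to\mathbb F_2$ are linear.

**Step 1: the output satisfies one equation.** We compute $B\circ\Phi$. With $c'=j\alpha_N+\beta_N$,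
$$B(\Phi(u))=ja+b+c'+\sum_{i=1}^N\bigl[j(\alpha_i+\alpha_{i-1})+\beta_i+\beta_{i-1}+t_i+(N-i)(t_i+t_{i+1})\bigr].$$
The $\alpha$ and $\beta$ sums telescope to $j\alpha_N+j\alpha_0+\beta_N+\beta_0$. Let $N\ge1$. In $\sum_{i=1}^N(N-i)(t_i+t_{i+1})$ the coefficient of $t_1$ is $N-1$, that of $t_m$ for $2\le m\le N$ is $(N-m)+(N-m+1)=1$, and that of $t_{N+1}$ is $0$. Adding $\sum_{i=1}^N t_i$ leaves $Nt_1$. Hence
$$B(\Phi(u))=ja+b+(j\alpha_N+\beta_N)+(j\alpha_N+j\alpha_0+\beta_N+\beta_0)+Nt_1=ja+b+j(a+\iota t_1)+b+Nt_1,$$
that is,
$$B(\Phi(u))=(\iota j+N)\,t_1. \tag{1}$$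
For $N=0$ directly: $B(\Phi(u))=ja+b+j(a+\iota t_1)+b=\iota jt_1$, the same formula. If $\iota j+N=0$, then (1) is $0$, and $\Phi(u)$ is admissible. If $\iota j+N=1$, every word in $U$ is admissible. This proves the first claim.

**Step 2: the kernel.** We find what $\Phi$ loses. Let $u\in U$ with $\Phi(u)=0$. Then $a=b=e=0$. From $t_i+t_{i+1}=0$ we get $t_1=\dots=t_{N+1}=:\tau$. If $\tau=0$, then $\alpha_0=\beta_0=0$, and recursively all $\alpha_i=\beta_i=0$; also $c=t_{N+1}=0$, so $u=0$. If $\tau=1$, then $\alpha_i=\alpha_0=\iota$ and $\beta_i=\beta_{i-1}+1$, so $\beta_i=i$. The last letter requires $j\alpha_N+\beta_N=j\iota+N=0$. So $\ker\Phi=0$ if $\iota j+N=1$. If $\iota j+N=0$, then $\ker\Phi\subseteq\{0,\kappa\}$, where $\kappa$ has $a=b=e=0$, $c=t_i=1$, $\alpha_i=\iota$, $\beta_i=i$.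

**Step 3: the lost vector fails the test.** In the case $\iota j+N=0$,
$$B(\kappa)=1+\sum_{i=1}^N(j\iota+i+N-i)=1+N(j\iota+N)=1 .$$

**Step 4: conclusion.** If $\iota j+N=1$, all of $U$ is admissible and $\Phi$ is an injective linear map of $U$, hence a bijection. If $\iota j+N=0$, the admissible words of $U$ form $\ker B$. By Step 1, $\Phi$ maps $\ker B$ into $\ker B$; by Steps 2 and 3, $\ker\Phi\cap\ker B=0$. So $\Phi$ is a bijection of $\ker B$. Taking the union over $\iota,j$ gives the claim. $\square$

**Lemma 5.** A word $*w*$ lies in $L(\mathbf X)$ iff all segments of $*w*$ between consecutive $*$'s are admissible. Every $w\in L(\mathbf X)$ satisfies $*pws*\in L(\mathbf X)$ for some $p,s\in H^*$. $\mathbf X$ is mixing, in particular irreducible.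

*Proof.* The first statement holds because one can put $*^\infty$ on both sides; empty segments are admissible.

For the second, the purpose is to complete the boundary segments of $w$. Segments of $w$ between two of its markers are admissible already. Suppose $w$ begins with $v_0*$, $v_0\in H^+$. Prepend $(0,b,0)$ with $b$ chosen so that $B((0,b,0)v_0)=0$; this is possible since $b$ has coefficient $1$ in $B$. Suppose $w$ ends with $*v_0$, $v_0\in H^+$. Append $(0,0,c)$ with $c$ chosen so that $B=0$; $c$ also has coefficient $1$. If $w\in H^+$, prepend $(0,0,0)$ and append $(0,0,c)$ with suitable $c$. If $w$ is empty or a boundary segment is empty, nothing is needed there.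

For mixing, given $w,w'\in L(\mathbf X)$ with extensions as above, $*pws*\,*^m\,*p'w's'*\in L(\mathbf X)$ for all $m\ge0$. $\square$

**Proposition 2.** $f(\Sigma^{\mathbb Z})=f(\mathbf X)=\mathbf X$. Hence $f$ is stable, $f(\Sigma^{\mathbb Z})=f^2(\Sigma^{\mathbb Z})=\Omega_f=\mathbf X$.

*Proof.* Since $f$ keeps the positions of $*$ and applies $\Phi$ to the runs between them, Lemma 4 gives $f(\Sigma^{\mathbb Z})\subseteq\mathbf X$. For the reverse, let $\mathbf X_\infty\subseteq\mathbf X$ be the set of points with infinitely many $*$ in both directions. If $y\in\mathbf X_\infty$, replace each of its runs by its admissible $\Phi$-preimage (Lemma 4); this gives $x\in\mathbf X$ with $f(x)=y$. So $\mathbf X_\infty\subseteq f(\mathbf X)$. By Lemma 5, every $w\in L(\mathbf X)$ occurs in a point ${}^\infty\!*\,pws\,*^\infty$ of $\mathbf X_\infty$, so $\mathbf X_\infty$ is dense in $\mathbf X$. As $f(\mathbf X)$ is compact, $\mathbf X\subseteq f(\mathbf X)\subseteq f(\Sigma^{\mathbb Z})\subseteq\mathbf X$. So $f^n(\Sigma^{\mathbb Z})=\mathbf X$ for all $n\ge1$. $\square$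

## 9. The trace on $V(\chi)$ is $-7$

Computing with $\mu_{\mathbf X}$ directly would be unpleasant. We first compute with the plain $0/1$ weight
$$\chi(w)=1\ \text{ if } *w*\in L(\mathbf X),\qquad \chi(w)=0\ \text{ otherwise}\qquad(w\in\Sigma^*),$$
and show in Section 10 that this gives the same operator.

**Step 1: reduce to words without markers.** By Lemma 5, $\chi(u_0*u_1*\cdots*u_k)=\prod q(u_i)$ for $u_i\in H^*$. Hence, for $u,v_0\in H^*$ and $w',v'\in\Sigma^*$,
$$\chi_{w'*u}=\chi(w')\chi_u,\qquad \chi_u(v_0)=q(uv_0),\qquad \chi_u(v_0*v')=q(uv_0)\chi(v').\tag{2}$$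
Let $V(q)=\operatorname{span}\{q_u:u\in H^*\}\subseteq\mathbb C^{H^*}$. For $g\in V(q)$ define $\tilde g$ on $\Sigma^*$ by $\tilde g(v_0)=g(v_0)$ and $\tilde g(v_0*v')=g(v_0)\chi(v')$. The map $g\mapsto\tilde g$ is linear, and injective because $\tilde g$ restricts to $g$. By (2), $\tilde q_u=\chi_u$, and every $\chi_w$ is a multiple of some $\chi_u$ with $u\in H^*$. So it is an isomorphism $V(q)\to V(\chi)$. Evaluating at $hv$ and at $*v$ gives
$$\tilde g\cdot h=\widetilde{g\cdot h}\quad(h\in H),\qquad \tilde g\cdot *=g(\emptyset)\,\chi=g(\emptyset)\,\tilde q .$$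
So $M_\chi$ corresponds to $g\mapsto Dg+g(\emptyset)q$ with $D=\sum_{h\in H}(\cdot h)$. The map $g\mapsto g(\emptyset)q$ has rank one and trace $q(\emptyset)=1$. Once $\dim V(q)<\infty$ is known (Step 3),
$$\operatorname{tr}M_\chi=1+\operatorname{tr}_{V(q)}D .\tag{3}$$

**Step 2: discard parts on which $D$ has no trace.** The formula for $q$ treats first and last letters separately, so we want $u$ and $v$ nonempty in $q(uv)$. Let $V_1=\operatorname{span}\{q_u:|u|\ge1\}$. Since $Dq_u=\sum_hq_{uh}$, $D V(q)\subseteq V_1$, so $\operatorname{tr}_{V(q)}D=\operatorname{tr}_{V_1}D$. Let $\overline V$ be the image of $V_1$ under restriction of functions to $H^+$, written $q_u\mapsto\bar q_u$. The action of letters descends, since $(g\cdot h)(v)=g(hv)$ involves only the values of $g$ on $H^+$. The kernel of restriction consists of multiples of $\delta_\emptyset$, and $\delta_\emptyset\cdot h=0$, so $D=0$ on it. Hence $\operatorname{tr}_{V_1}D=\operatorname{tr}_{\overline V}D$.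

**Step 3: an explicit spanning set.** For $v=v_1\cdots v_k\in H^+$ write $v_m=(\alpha_m,\beta_m,t_m)$ for $m<k$ and $v_k=(j,e,c)$. For $\iota,j_0,\epsilon\in\mathbb F_2$ define
$$E(v)=1,\qquad S_\iota(v)=(-1)^{\iota j+k-1},$$
$$K_{j_0,\epsilon}(v)=\mathbf 1[j=j_0]\,\mathbf 1[k-1\equiv\epsilon]\,(-1)^{c+\sum_{m<k}(j_0\alpha_m+\beta_m+(k-1-m)t_m)} .$$
For words of length $N+2$, admissibility reads
$$q=1-\tfrac12\bigl(1+(-1)^{\iota j+N}\bigr)\cdot\tfrac12\bigl(1-(-1)^B\bigr)=\tfrac34-\tfrac14(-1)^{\iota j+N}+\tfrac14(-1)^B\bigl(1+(-1)^{\iota j+N}\bigr).$$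
Let $u=u_0\cdots u_i$, $i\ge0$, with $u_0=(a,b,\iota)$ and $u_m=(\alpha'_m,\beta'_m,t'_m)$. The word $uv$ has length $i+1+k$, so $N=i+k-1$. Its last letter is $v_k$. The inner letter $v_m$ ($m<k$) stands at place $i+m$, and $N-(i+m)=k-1-m$. The inner letter $u_m$ stands at place $m$, and $N-m=i-m+(k-1)$. So $(-1)^{\iota j+N}=(-1)^iS_\iota(v)$ and
$$B(uv)=\Bigl[ja+b+\sum_{m=1}^i\bigl(j\alpha'_m+\beta'_m+(i-m+k-1)t'_m\bigr)\Bigr]+\Bigl[c+\sum_{m<k}\bigl(j\alpha_m+\beta_m+(k-1-m)t_m\bigr)\Bigr].$$
Sorting by the values $j_0$ of $j$ and $\epsilon$ of $k-1$,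
$$\bar q_u=\tfrac34E-\tfrac14(-1)^iS_\iota+\sum_{j_0,\epsilon}\gamma_{j_0,\epsilon}(u)\,K_{j_0,\epsilon},\tag{4}$$
$$\gamma_{j_0,\epsilon}(u)=\tfrac14(-1)^{j_0a+b+\sum_{m=1}^i(j_0\alpha'_m+\beta'_m+(i-m+\epsilon)t'_m)}\bigl(1+(-1)^{\iota j_0+i+\epsilon}\bigr).$$
The coefficients take finitely many values, and $q_u(\emptyset)\in\{0,1\}$. So there are only finitely many functions $q_u$, and all spaces here are finite-dimensional.

**Step 4: the action of $D$ on the spanning set.** Prepending $h=(\alpha,\beta,t)$ to $v$ keeps the last letter and increases the length by one. In $hv$, the letter $h$ is the inner letter at place $1$ with weight $(k+1)-1-1=k-1$ on $t$; each $v_m$ moves to place $m+1$ and keeps its weight $k-1-m$. The indicator in $K_{j_0,\epsilon}(hv)$ requires $k\equiv\epsilon$, that is $k-1\equiv\epsilon+1$. Therefore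
$$E\cdot h=E,\qquad S_\iota\cdot h=-S_\iota,\qquad K_{j_0,\epsilon}\cdot h=(-1)^{j_0\alpha+\beta+(\epsilon+1)t}K_{j_0,\epsilon+1}.$$
Summing over the $8$ letters, where the sum over $\beta$ kills the last expression,
$$DE=8E,\qquad DS_0=-8S_0,\qquad DS_1=-8S_1,\qquad DK_{j_0,\epsilon}=0 .\tag{5}$$

**Step 5: independence.** We make sure that $8,-8,-8$ are counted once each. Suppose $xE+yS_0+zS_1=0$. At $k=1$, $j=0,1$ this gives $x+y\pm z=0$, so $z=0$ and $x+y=0$. At $k=2$ it gives $x-y=0$. So $x=y=z=0$. Moreover $\operatorname{span}(E,S_0,S_1)\cap\operatorname{span}(K_{j_0,\epsilon})=0$: flipping $c$ in the last letter of $v$ fixes the functions of the first space and negates those of the second.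

**Step 6: $E,S_0,S_1$ really lie in $\overline V$.** Flipping $b$ in $u_0$ changes the sign of every $\gamma_{j_0,\epsilon}(u)$ in (4) and leaves the rest. Averaging over $b\in\mathbb F_2$ gives $\tfrac34E-\tfrac14(-1)^iS_\iota\in\overline V$. For $i=0$ and $i=1$ (and both $\iota$) the sum of the two gives $E$ and the difference gives $S_\iota$.

**Step 7: the trace.** By (4) and Steps 5 and 6, $\overline V=\operatorname{span}(E,S_0,S_1)\oplus\bigl(\overline V\cap\operatorname{span}(K_{j_0,\epsilon})\bigr)$, and $D$ is $0$ on the second summand. So $\operatorname{tr}_{\overline V}D=8-8-8=-8$, and by (3)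
$$\operatorname{tr}M_\chi=1-8=-7.\tag{6}$$

*Remark (the bit $\iota$ is needed).* If the test were "$N$ even and $B=1$", without $\iota j$, the same computation would give (4) with $S_0$ in place of $S_\iota$ and with coefficients $\gamma$ in which $\iota$ is $0$. Then only $E$ and $S_0$ would contribute, and the trace would be $1+8-8=1$: no contradiction.

*Remark (a numerical check).* Let $a_n$ be the number of admissible words of length $n$: $a_0=1$, $a_1=8$, and $a_{N+2}=8^{N+2}\bigl(\tfrac34-\tfrac18(-1)^N\bigr)$, because $\iota j=0$ in three quarters of the words and half of the tested words fail; $a_2=40$ as found by hand. The nonzero eigenvalues of $D$ on $V(q)$ are $8,-8,-8$, and evaluating $D^nq$ at $\emptyset$ gives $a_n$. The determinant formula for a rank-one perturbation gives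
$$\det(1-zM_\chi)=(1-8z)(1+8z)^2\Bigl(1-\sum_{n\ge0}a_nz^{n+1}\Bigr),\quad \sum_{n\ge0} a_nz^{n+1}=z+8z^2+64z^3\Bigl(\frac{3/4}{1-8z}-\frac{1/8}{1+8z}\Bigr).$$
Multiplying out, $(1-64z^2)(1-z-8z^2)-64z^3\bigl(\tfrac58+7z\bigr)=1-z-72z^2+24z^3+64z^4$, so
$$\det(1-zM_\chi)=(1+8z)(1-z-72z^2+24z^3+64z^4).$$
The coefficient of $z$ is $7=-\operatorname{tr}M_\chi$, in agreement with (6).

## 10. The maximal entropy measure of $\mathbf X$ gives the same operator

We show that $V(p_{\mu_{\mathbf X}})\cong V(\chi)$ compatibly with the letters. Both will be quotients of one space of row vectors; the point is that the kernels agree.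

**Step 1: a presentation of $\mathbf X$.** Let $G$ have as vertices the nonzero functions among the $\chi_w$, $w\in\Sigma^*$. By (2) each equals some $\chi_u$ with $u\in H^*$, and by Step 3 of Section 9 there are finitely many. Put an edge labelled $a$ from $\chi_w$ to $\chi_{wa}=\chi_w\cdot a$ whenever the latter is nonzero. This is well defined, and $G$ is right-resolving. If $\chi_{wv}\ne0$, then $\chi_{wv'}\neq 0$ for every prefix $v'$ of $v$; so $v$ can be read from $\chi_w$ iff $\chi_{wv}\ne0$.

Put $o=\chi_\emptyset$. If $\chi_{w*}\ne0$, then by (2) $\chi_{w*}=\chi(w)\chi_\emptyset$ with $\chi(w)=1$, so *all edges labelled $*$ end at $o$*. Such edges exist: $\chi_*=\chi(\emptyset)\chi_\emptyset=o$, a loop at $o$.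

$G$ is irreducible: the vertex $\chi_w$ is reached from $o$ by reading $w$; and if $\chi_w(v)=1$, then $\chi_{wv*}=\chi(wv)\chi_\emptyset=o$, so reading $v*$ leads from $\chi_w$ to $o$.

$G$ presents $\mathbf X$: if $v$ can be read from $\chi_w$, then $\chi(wvs)=1$ for some $s$, so $v\in L(\mathbf X)$. Conversely, if $v\in L(\mathbf X)$, Lemma 5 gives $p,s$ with $\chi(pvs)=1$, so $\chi_{pv}\ne0$ and $v$ can be read from $\chi_p$.

Thus $\mathbf X$ is irreducible sofic. Let $\lambda,l,r,\rho=\rho_G$ be as in Lemma 3.

**Step 2: $\lambda>8$.** We need that runs without markers are exponentially rare. For every $u\in H^*$ we have $\chi_u\ne0$: $\chi(\emptyset)=1$, and for $|u|\ge1$ a suitable $c$ makes $u(0,0,c)$ admissible. So from each vertex $\chi_u$ all $8$ letters of $H$ can be read, since $\chi_{uh}\ne0$. Let $\mathbf 1$ be the all-ones column. Then $A_G\mathbf 1=8\cdot\mathbf 1+\rho(*)\mathbf 1$, and $\rho(*)\mathbf 1\ge0$ is nonzero. Multiplying by $l>0$, $\lambda\,l\mathbf 1=8\,l\mathbf 1+l\rho(*)\mathbf 1>8\,l\mathbf 1$.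

**Step 3: two maps from row vectors.** Let $R$ be the space of row vectors indexed by the vertices of $G$. For $x\in R$ and $v\in\Sigma^*$ define
$$\Theta(x)(v)=x\rho(v)r,\qquad \Theta'(x)(v)=\text{the } o\text{-entry of } x\rho(v)\rho(*).$$
Both intertwine $x\mapsto x\rho(a)$ with $g\mapsto g\cdot a$.

*The image of $\Theta$ is $V(p_{\mu_{\mathbf X}})$.* By Lemma 3, $\Theta(l\rho(u))(v)=l\rho(uv)r=p_{\mu_{\mathbf X}}(uv)$, so $\Theta$ maps $\operatorname{span}\{l\rho(u)\}$ onto $V(p_{\mu_{\mathbf X}})$. This span is $R$: since all $*$-edges end at $o$ and $l>0$, $l\rho(*)$ is a positive multiple of $\mathbf e_o$; and $\mathbf e_o\rho(w)=\mathbf e_{\chi_w}$ whenever $\chi_w\ne0$.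

*The image of $\Theta'$ is $V(\chi)$.* $\Theta'(\mathbf e_{\chi_w})(v)=1$ iff $v*$ can be read from $\chi_w$, iff $\chi_{wv*}=\chi(wv)\chi_\emptyset\ne0$, iff $\chi(wv)=1$; otherwise it is $0$. So $\Theta'(\mathbf e_{\chi_w})=\chi_w$.

**Step 4: $\ker\Theta\subseteq\ker\Theta'$.** All $*$-edges end at $o$, so $x\rho(v)\rho(*)=\Theta'(x)(v)\,\mathbf e_o$. Multiplying by $r$, $\Theta(x)(v*)=\Theta'(x)(v)\,r_o$, and $r_o>0$.

**Step 5: $\ker\Theta'\subseteq\ker\Theta$.** Let $\Theta'(x)=0$. Then $x\rho(v)\rho(*)=0$ for all $v$, so $x\rho(w)=0$ for every $w$ that contains $*$. Using $r=\lambda^{-k}A_G^kr$ and $A_G=\sum_{a\in\Sigma}\rho(a)$,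
$$x\rho(v)r=\lambda^{-k}\sum_{b\in\Sigma^k}x\rho(vb)r=\lambda^{-k}\sum_{b\in H^k}x\rho(vb)r .$$
Since $G$ is right-resolving, each $\rho(w)$ is a $0/1$ matrix with at most one $1$ per row, so $|x\rho(w)r|\le\|x\|_1\max_Ir_I$. There are $8^k$ words $b$, so the right side is at most $(8/\lambda)^k\|x\|_1\max_Ir_I$ in absolute value. By Step 2 this tends to $0$ as $k\to\infty$. Hence $\Theta(x)=0$.

**Step 6: conclusion.** $V(p_{\mu_{\mathbf X}})\cong R/\ker\Theta=R/\ker\Theta'\cong V(\chi)$ compatibly with the letters, so $M_{\mathbf X}\cong M_\chi$, and by (6)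
$$\operatorname{tr}M_{\mathbf X}=-7.\tag{7}$$

## 11. No SFT has trace $-7$: proof of Theorem A

By Proposition 2, $\mathbf X=\Omega_f$ is the limit set of a stable CA, and by Lemma 5 it is mixing. Suppose it were weakly conjugate to an SFT $\mathbf S$. As a factor of $\mathbf X$, $\mathbf S$ is irreducible, so it is conjugate to the edge shift of an irreducible nonnegative integer matrix $A$. By Proposition 1 and (7),
$$\operatorname{tr}A=\sum_{z\in\Lambda(\mathbf S)}z=\sum_{z\in\Lambda(\mathbf X)}z=\operatorname{tr}M_{\mathbf X}=-7 .$$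
But $\operatorname{tr}A\ge0$, a contradiction. $\blacksquare$

## 12. Periodic points of the partner SFT, and infinitely many classes

The same invariant gives more than a sign condition.

**Theorem B.** $\Lambda$ is an invariant of weak conjugacy for irreducible sofic shifts. If an irreducible sofic $\mathbf Y$ is weakly conjugate to an SFT $\mathbf S$, then for all $n\ge1$ the number of points of $\mathbf S$ fixed by $\sigma^n$ is $|\mathrm{Fix}(\sigma^n|_{\mathbf S})|=\operatorname{tr}M_{\mathbf Y}^n$. So all SFTs weakly conjugate to $\mathbf Y$ have the same zeta function $\det(1-tM_{\mathbf Y})^{-1}$, and, with $\mathsf m$ the Möbius function,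
$$\sum_{d\mid n}\mathsf m(n/d)\operatorname{tr}M_{\mathbf Y}^d\ \ge 0\qquad(n\ge1).$$

*Proof.* The first claim is Proposition 1(i). The shift $\mathbf S$ is irreducible as a factor of $\mathbf Y$; let $A$ be as in Proposition 1(ii). Then $M_{\mathbf Y}$ and $A$ have the same nonzero spectrum, so $\operatorname{tr}M_{\mathbf Y}^n=\operatorname{tr}A^n=|\mathrm{Fix}(\sigma^n|_{\mathbf S})|$. The zeta function is $\exp\sum_n\operatorname{tr}(M_{\mathbf Y}^n)t^n/n=\det(1-tM_{\mathbf Y})^{-1}$. By Möbius inversion the displayed sum is the number of points of $\mathbf S$ of least period $n$. $\square$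

For $\mathbf Y=\mathbf X_0$ this reads $|\mathrm{Fix}(\sigma^n|_{\mathbf S})|=2^n$ for every SFT $\mathbf S$ weakly conjugate to $\mathbf X_0$.

**Theorem C.** For every $s\ge1$ there is a CA $f_s$ of radius $2$ on an alphabet of $8s+1$ letters with $f_s(\Sigma^{\mathbb Z})=f_s^2(\Sigma^{\mathbb Z})=\Omega_{f_s}=:\mathbf X_s$ mixing and $\operatorname{tr}M_{\mathbf X_s}=1-8s<0$. The $\mathbf X_s$ are pairwise not weakly conjugate, and none of them is weakly conjugate to an SFT. In particular, limit sets of stable CA fall outside the weak conjugacy classes of SFTs in infinitely many distinct classes.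

(Here $\mathbf X_s$ with $s\ge1$ is unrelated to the example $\mathbf X_0$ of Section 1.)

*Proof.* Replace $H$ by $H_s=H\times\{1,\dots,s\}$. Admissibility ignores the second component, and $f_s$ leaves it unchanged. We go through the argument to see what changes.

**Limit set.** $\Phi$ acts on the first components and is the identity on the second, so Lemma 4 holds: for fixed second components it is the old statement. Lemma 5 concerns only first components (the second components of added letters are arbitrary). The proof of Proposition 2 is unchanged.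

**Trace.** $E,S_\iota,K_{j_0,\epsilon}$ become functions on $H_s^+$ of the first components, and (4) holds as before. Independence and membership in $\overline V$ (Steps 5 and 6 of Section 9) are tested on first components only. Summing over $8s$ letters gives
$$DE=8s\,E,\qquad DS_\iota=-8s\,S_\iota,\qquad DK_{j_0,\epsilon}=0,$$
so $\operatorname{tr}M_\chi=1+8s-16s=1-8s$.

**Measure.** In Section 10 every vertex now has $8s$ outgoing $H_s$-edges, so $\lambda>8s$, and the bound in Step 5 becomes $(8s/\lambda)^k\|x\|_1\max_Ir_I\to0$. Hence $\operatorname{tr}M_{\mathbf X_s}=1-8s$.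

**Conclusion.** As in Section 11, a negative trace excludes weak conjugacy with an SFT. The number $1-8s$ is the sum of $\Lambda(\mathbf X_s)$ and takes different values for different $s$, so by Proposition 1(i) the $\mathbf X_s$ are pairwise not weakly conjugate. $\square$
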